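\title{The derived length of a $p$-group is bounded by the number of its conjugacy class sizes}

\begin{abstract}
We prove that a finite nilpotent group whose conjugacy classes have exactly $k\ge 2$ distinct sizes has derived length at most $2k-2$. In particular, the derived length of a finite $p$-group is bounded in terms of the number of its class sizes, independently of $p$. The proof uses only commutator calculus and one counting lemma. It applies to a normal subgroup acting nilpotently on another normal subgroup of an arbitrary finite group, and so it also bounds the derived length of the Fitting subgroup of a finite group and of a $p$-group acting faithfully on an abelian $p$-group with few orbit sizes. In the other direction, for each $k$ and each prime $p>k$ we construct a $p$-group with $k$ class sizes and derived length $\lfloor\log_2 k\rfloor+1$.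
\end{abstract}

\section{Introduction}

All groups in this paper are finite. The conjugacy class of an element $x$ of a group $G$ has $|G:C_G(x)|$ elements, so its size measures how far $x$ is from being central. Let $1=n_1<n_2<\dots<n_k$ be the distinct sizes of the classes of $G$; we say that $G$ \emph{has $k$ class sizes}. The number $k$ forgets the values $n_i$ and how often each occurs, yet $k=1$ holds exactly when $G$ is abelian. How far from abelian can a $p$-group with $k$ class sizes be?

The first measure to try is the nilpotence class. By a theorem of Ishikawa, a $p$-group with $k=2$ has class at most $3$. For $k=3$ the class is already unbounded.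

\begin{example}\label{ex:dihedral}
Let $n\ge 4$ and let $D=\langle\rho,\sigma\rangle$ be the dihedral group of order $2^n$, where $R=\langle\rho\rangle$ is cyclic of order $2^{n-1}$, $\sigma^2=1$ and $\sigma^{-1}\rho\sigma=\rho^{-1}$. The class of a rotation $\rho^i$ is $\{\rho^i,\rho^{-i}\}$, and the class of a reflection $\sigma\rho^i$ is $\sigma\rho^i\langle\rho^2\rangle$. So the class sizes are $1$, $2$ and $2^{n-2}$. The lower central series is $\gamma_s(D)=\langle\rho^{2^{s-1}}\rangle$ for $s\ge2$, so $D$ has class $n-1$. But $D'=\langle\rho^2\rangle$ is abelian.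
\end{example}

In this example many steps of the lower central series share the class size $2$, but these steps lie inside one abelian subgroup and cost nothing in the derived series. This suggests the derived length $\operatorname{dl}(G)$, the least $n$ with $G^{(n)}=1$, as the right measure. The following conjecture is posed in \cite{source}.

\begin{quote}
\emph{There is a function $f:\mathbb{N}\to\mathbb{N}$ such that $\operatorname{dl}(G)\le f(k)$ for every prime $p$ and every finite $p$-group $G$ with exactly $k$ class sizes.}
\end{quote}

Besides Ishikawa's theorem, it is known that a $2$-group with $k=3$ is metabelian and that a $3$-group with $k=3$ has derived length at most $4$. We prove the conjecture with $f(1)=1$ and $f(k)=2k-2$ for $k\ge2$.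

\begin{theorem}\label{thm:main}
A finite nilpotent group $G$, in particular a finite $p$-group, with $k\ge2$ class sizes has $\operatorname{dl}(G)\le 2k-2$.
\end{theorem}

The proof never uses that the group in which classes are formed, the group whose elements are counted and the group whose derived length is bounded are the same. We therefore separate the three roles. Write $[X,{}_nP]=[X,P,\dots,P]$ with $n$ copies of $P$, and $x^\Gamma$ for the conjugacy class of $x$ in $\Gamma$.

\begin{theorem}\label{thm:general}
Let $\Gamma$ be a finite group with normal subgroups $P$ and $X$ such that $[X,{}_nP]=1$ for some $n$. Let $1=m_1<\dots<m_r$ be the distinct numbers $|x^\Gamma|$ with $x\in X$, and suppose $r\ge2$.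
\begin{itemize}
\item[(a)] $P^{(2r-2)}$ centralizes $X$.
\item[(b)] Suppose $X=P$, so that $P$ is a nilpotent normal subgroup of $\Gamma$. Then $\operatorname{dl}(P)\le 2r-2$. If $r=2$, then $P$ has class at most $3$. If $r\ge3$, there are subgroups $P=B_1\ge B_2\ge\dots\ge B_{r-1}$, normal in $\Gamma$, such that $B_1/B_2$ is abelian, $B_j/B_{j+1}$ has class at most $2$ for $2\le j\le r-2$, and $B_{r-1}$ has class at most $5$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} is the case $\Gamma=P=X=G$ of part (b), where $r=k$. The same case gives Ishikawa's bound for $k=2$, and $\operatorname{dl}(G)\le4$ for $k=3$ and every prime $p$. No function $f$ as in the conjecture can be bounded.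

\begin{proposition}\label{prop:lower}
For every $c\ge1$ and every prime $p>c$ there is a finite $p$-group with exactly $c$ class sizes and derived length $\lfloor\log_2c\rfloor+1$.
\end{proposition}

Hence the least admissible function $f_0$ in the conjecture satisfies
\[
\lfloor\log_2k\rfloor+1\le f_0(k)\le 2k-2\qquad(k\ge2),
\]
with equality throughout at $k=2$. We do not claim that either bound is sharp for $k\ge3$.

The one source of inequalities between class sizes is Lemma~\ref{lem:key}: under a centralizing condition, a commutator $[f,a]$ has a strictly smaller class than $f$. One application of it settles the case of two class sizes (Section~\ref{sec:two}). Section~\ref{sec:series} builds a series along which it can be applied repeatedly, so that the series ends after $r$ steps, and Section~\ref{sec:dl} shows that each step costs at most two terms of the derived series. Section~\ref{sec:cons} contains applications to orbit sizes, Fitting subgroups and solvable groups, and Section~\ref{sec:lower} proves Proposition~\ref{prop:lower}.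

\section{Commutators and class sizes}\label{sec:comm}

We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy=x^{-1}x^y$. Expanding both sides gives
\begin{equation}\label{eq:ident}
[x,ab]=[x,b]\,[x,a]^b,\qquad [xy,a]=[x,a]^y\,[y,a].
\end{equation}
For subgroups $H,K$, the subgroup $[H,K]=[K,H]$ is generated by the commutators $[h,k]$; if $H$ and $K$ are normal in $\Gamma$, then $[H,K]$ is normal and lies in $H\cap K$. Longer commutators are left-normed: $[H,K,M]=[[H,K],M]$. The derived series is $H^{(0)}=H$, $H^{(i+1)}=[H^{(i)},H^{(i)}]$, the lower central series is $\gamma_1(H)=H$, $\gamma_{i+1}(H)=[\gamma_i(H),H]$, and $H$ has class at most $c$ if $\gamma_{c+1}(H)=1$. If $N\le X$ and $B$ are normal in $\Gamma$, then $C_{X/N}(B)$ denotes the centralizer of $B$ in its conjugation action on $X/N$. Its preimage $\{x\in X:[x,b]\in N\text{ for all }b\in B\}$ is normal in $\Gamma$.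

We use the \emph{three subgroups lemma}: if a normal subgroup $N$ of $\Gamma$ contains two of $[H,K,M]$, $[K,M,H]$, $[M,H,K]$, then it contains the third. It enters only through the following consequence.

\begin{lemma}\label{lem:chain}
If $N$ and $B$ are normal subgroups of $\Gamma$, then $[N,\gamma_n(B)]\le[N,{}_nB]$ for all $n\ge1$. Moreover $B^{(m)}\le\gamma_{2^m}(B)$ for all $m\ge0$.
\end{lemma}

\begin{proof}
We use induction on $n$, for all $N$ at once; for $n=1$ there is nothing to prove. Let $n\ge2$ and $K=\gamma_{n-1}(B)$. By induction, $[N,K,B]\le[[N,{}_{n-1}B],B]=[N,{}_nB]$ and $[B,N,K]=[[N,B],K]\le[[N,B],{}_{n-1}B]=[N,{}_nB]$. So $[N,\gamma_n(B)]=[K,B,N]\le[N,{}_nB]$ by the three subgroups lemma. Taking $N=\gamma_n(B)$ gives $[\gamma_n(B),\gamma_n(B)]\le\gamma_{2n}(B)$, and the second statement follows by induction on $m$.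
\end{proof}

Thus, if $B$ moves each term of a chain $N=N_0\ge N_1\ge\dots\ge N_n=1$ into the next, in the sense that $[N_{i-1},B]\le N_i$, then $\gamma_n(B)$ centralizes $N$.

The next lemma compares the class of $f$ with the class of a commutator $[f,a]$. The link between them is that the commutators $[f,a]=f^{-1}f^a$, as $a$ runs over a subgroup $A$, form a translate of the $A$-class $f^A$, and this translate contains $1$.

\begin{lemma}\label{lem:key}
Let $A$ be a normal subgroup of $\Gamma$, let $f\in\Gamma$, $a\in A$ and $u=[f,a]$. If $u\ne1$ and $u$ centralizes $A$, then $|u^\Gamma|<|f^\Gamma|$.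
\end{lemma}

\begin{proof}
Put $C=C_\Gamma(f)$. Since $A$ is normal, $AC$ is a subgroup. For $b\in A$ and $c\in C$ we have $u^{bc}=u^c=[f^c,a^c]=[f,a^c]$, and $a^c\in A$. So the orbit of $u$ under $AC$ lies in the set $f^{-1}f^A\setminus\{1\}$, which has $|A:A\cap C|-1=|AC:C|-1$ elements. Therefore
\[
|u^\Gamma|\le|\Gamma:C_{AC}(u)|=|\Gamma:AC|\,|AC:C_{AC}(u)|<|\Gamma:AC|\,|AC:C|=|f^\Gamma|.\qedhere
\]
\end{proof}

The condition that $u$ centralize $A$ cannot be dropped. In Example~\ref{ex:dihedral} take $A=\Gamma=D$, $f=\rho$ and $a=\sigma$: then $u=\rho^{-2}$ and $f$ both have class size $2$. So the lemma is to be used as follows: fix a normal subgroup $W$ that is to contain the commutator $u$, and take for $A$ a centralizer of $W$.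

\section{Two class sizes}\label{sec:two}

The case $r=2$ of Theorem~\ref{thm:general}(b) shows the method in one step. The commutator $u$ must be noncentral, so that its class size is not $1$, and it must lie in a normal subgroup with a large centralizer. The second center has both properties.

\begin{proposition}\label{prop:two}
Let $P$ be a nilpotent normal subgroup of $\Gamma$ whose elements have exactly two $\Gamma$-class sizes. Then $P$ has class at most $3$.
\end{proposition}

\begin{proof}
Let $Z=Z(P)$, $Z_2/Z=Z(P/Z)$ and $B=C_P(Z_2)$; these subgroups are characteristic in $P$, hence normal in $\Gamma$. Since $[Z_2,P,P]\le[Z,P]=1$, Lemma~\ref{lem:chain} gives $[Z_2,P']=1$, that is, $P'\le B$. It suffices to prove that $[B,P]\le Z$, for then $\gamma_3(P)=[P',P]\le Z$ and $\gamma_4(P)=1$.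

Suppose $[B,P]\not\le Z$. Put $N_0=B$ and $N_i=[N_{i-1},P]\le B$. Since $P$ is nilpotent, there is a largest $i\ge1$ with $N_i\not\le Z$, and $N_i\le Z_2$ because $[N_i,P]=N_{i+1}\le Z$. The group $N_i$ is generated by the commutators $[f,b]$ with $f\in P$ and $b\in N_{i-1}$, so one of them, $u=[f,b]$, lies in $Z_2\setminus Z$. Now $b\in B$ and $B$ centralizes $u$, so $|u^\Gamma|<|f^\Gamma|$ by Lemma~\ref{lem:key}. Also $|u^\Gamma|>1$, since $u\notin Z(P)$. The elements $1,u,f$ of $P$ have three different class sizes, a contradiction.
\end{proof}

To count more class sizes one wants a sequence of elements in which each is a commutator of the preceding one and Lemma~\ref{lem:key} applies at every step. The argument above does not iterate as it stands, because it finds $f$ and $b$ together: we have no control over which $f$ appears. What made it work is that \emph{every} element of $Z_2\setminus Z$ is known to have a class size above the smallest. For the next step we need a set of the form ``normal subgroup minus normal subgroup'' in which every element $f$ has a commutator $[f,b]$ in $Z_2\setminus Z$ with $b\in B$.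 So $f$ is now given and $b$ has to be found.

\section{A series that counts class sizes}\label{sec:series}

Let $\Gamma,P,X$ and $m_1<\dots<m_r$ be as in Theorem~\ref{thm:general}. For $x\in X$ let the \emph{level} $\ell(x)$ be the number of indices $i$ with $m_i<|x^\Gamma|$. Then $0\le\ell(x)\le r-1$, and $|g^\Gamma|<|f^\Gamma|$ implies $\ell(g)<\ell(f)$ for $f,g\in X$.

Put $Y_0=1$ and $B_1=P$, and define for $j=1,2,\dots$
\begin{equation}\label{eq:def}
Y_j/Y_{j-1}=C_{X/Y_{j-1}}(B_j),\qquad X_j/Y_j=C_{X/Y_j}(P),\qquad B_{j+1}=C_P(X_j).
\end{equation}
By induction all these subgroups are normal in $\Gamma$. For $X=P$ the first terms $Y_1$, $X_1$, $B_2$ are the groups $Z$, $Z_2$, $B$ of Proposition~\ref{prop:two}, and the inclusion $[B,P]\le Z$ proved there says that $Y_2=P$.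

The definitions answer the requirement at the end of Section~\ref{sec:two}. Suppose all elements of $X_j\setminus Y_j$ have level at least $j$. The group $B_{j+1}$ is the largest subgroup of $P$ that can serve as $A$ in Lemma~\ref{lem:key} for all targets $u\in X_j$. An element $f$ whose commutators with $B_{j+1}$ all fall into $Y_j$ cannot reach $X_j\setminus Y_j$; such elements form $Y_{j+1}$ and are discarded. Of the remaining elements we keep those that $P$ centralizes modulo $Y_{j+1}$, because for them the map $b\mapsto[f,b]$ becomes a homomorphism modulo $Y_j$ that is compatible with the action of $P$.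

The definitions give, for $j\ge1$,
\begin{equation}\label{eq:basic}
[X_j,P]\le Y_j,\qquad [Y_j,B_j]\le Y_{j-1},\qquad [X_j,B_{j+1}]=1.
\end{equation}
The last relation shows that $X_j\le Y_{j+1}$, so
\[
1=Y_0\le Y_1\le X_1\le Y_2\le X_2\le\cdots\le X,\qquad P=B_1\ge B_2\ge B_3\ge\cdots,
\]
where $B_{j+1}\le B_j$ for $j\ge2$ because $X_{j-1}\le X_j$. Since $Y_{j-1}\le X_{j-1}$, we also have
\begin{equation}\label{eq:kill}
[Y_{j-1},B_j]=1\qquad(j\ge2).
\end{equation}

\begin{example}\label{ex:dihedral2}
Let $\Gamma=P=X=D$ be as in Example~\ref{ex:dihedral}, so $r=3$. Then $Y_1=Z(D)$ and $X_1$ are the subgroups of $R$ of orders $2$ and $4$, and $B_2=R$. The group $D/Y_1$ is dihedral of order at least $8$ and its rotation subgroup is its own centralizer, so $Y_2=R$. Then $X_2=D$, $B_3=Z(D)$ and $Y_3=D$. The elements of $X_1\setminus Y_1$ have class size $2$ and level $1$; those of $X_2\setminus Y_2$ are the reflections, of level $2$. For a reflection $f$ and a rotation $b$ of order $8$, the commutator $[f,b]=b^2$ lies in $X_1\setminus Y_1$. The series passes in one step, from $X_1$ to $Y_2$, over all the central factors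 of $D$ on which the class size does not change.
\end{example}

\begin{proposition}\label{prop:level}
For every $j\ge1$ and every $x\in X_j\setminus Y_j$ we have $\ell(x)\ge j$.
\end{proposition}

\begin{proof}
We use induction on $j$. An element $x\in X$ outside $Y_1=C_X(P)$ is not central in $\Gamma$, so $|x^\Gamma|>1=m_1$ and $\ell(x)\ge1$.

Assume the statement for $j$. Let $f\in X_{j+1}\setminus Y_{j+1}$ and $B=B_{j+1}$. We use three facts:
\begin{itemize}
\item[(i)] $[f,h]\in Y_{j+1}$ for all $h\in P$, by \eqref{eq:basic};
\item[(ii)] elements of $Y_{j+1}$ commute with elements of $B$ modulo $Y_j$, by \eqref{eq:basic};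
\item[(iii)] $[f,b]\in B$ for all $b\in B$, because $B$ is normal in $\Gamma$.
\end{itemize}
Define $\varphi:B\to X/Y_j$ by $\varphi(b)=[f,b]Y_j$.

\emph{The map $\varphi$ is a homomorphism.} Let $a,b\in B$. By \eqref{eq:ident}, $[f,ab]=[f,b]\,[f,a]^b$. By (i) the element $[f,a]$ lies in $Y_{j+1}$, so by (ii) and (iii) it commutes modulo $Y_j$ with $b$ and with $[f,b]$. Hence $\varphi(ab)=\varphi(a)\varphi(b)$.

\emph{We have $\varphi(b)^h=\varphi(b^h)$ for $b\in B$, $h\in P$.} Write $f^h=fy$ with $y=[f,h]\in Y_{j+1}$. By \eqref{eq:ident},
\[
[f,b]^h=[fy,b^h]=[f,b^h]^y\,[y,b^h].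
\]
Here $b^h\in B$ and $[f,b^h]\in B$, so by (ii) both commute with $y$ modulo $Y_j$. The right side is therefore congruent to $[f,b^h]$ modulo $Y_j$.

\emph{Finding the commutator.} The two properties give
\[
\varphi([b,h])=\varphi(b^{-1}b^h)=\varphi(b)^{-1}\varphi(b)^h=[\varphi(b),h],
\]
so a commutator of $\varphi(b)$ with an element of $P$ is again a value of $\varphi$. Since $f\notin Y_{j+1}$, there is $b_0\in B$ with $\varphi(b_0)\ne1$. If $b_i\in B$ has been found with $\varphi(b_i)\ne1$ and $P$ does not centralize $\varphi(b_i)$, choose $h\in P$ with $[\varphi(b_i),h]\ne1$ and put $b_{i+1}=[b_i,h]\in B$; then $\varphi(b_{i+1})=[\varphi(b_i),h]\ne1$. We have $\varphi(b_i)\in[X,{}_iP]Y_j/Y_j$, and this group is trivial for $i\ge n$, so the process stops. It yields $b\in B$ such that $\varphi(b)$ is a nontrivial element of $C_{X/Y_j}(P)=X_j/Y_j$, that is, $g=[f,b]\in X_j\setminus Y_j$.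

The normal subgroup $B=C_P(X_j)$ centralizes $g$, and $g\neq1$, so $|g^\Gamma|<|f^\Gamma|$ by Lemma~\ref{lem:key}. Hence $\ell(f)\ge\ell(g)+1\ge j+1$.
\end{proof}

\begin{corollary}\label{cor:end}
We have $Y_r=X$, that is, $[X,B_r]\le Y_{r-1}$.
\end{corollary}

\begin{proof}
Levels are at most $r-1$, so $X_r=Y_r$ by Proposition~\ref{prop:level}. Suppose $Y_r\ne X$. In the series $X\ge[X,P]\ge[X,P,P]\ge\cdots$, which reaches $1$, let $M$ be the last term not contained in $Y_r$. Then $[M,P]\le Y_r$, so $M\le X_r=Y_r$, a contradiction.
\end{proof}

\begin{remark}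
The hypothesis $[X,{}_nP]=1$ has been used twice, to stop the process that finds $g$ and to pass from $X_r=Y_r$ to $X=Y_r$; it is not used again. Theorem~\ref{thm:general}(a) fails without it. Let $H=\mathrm{SL}_2(\mathbb{F}_5)$ act on $V=\mathbb{F}_5^2$, and take $\Gamma=P=V\rtimes H$ and $X=V$. Since $H$ is transitive on the nonzero vectors, $r=2$. But $H=H'$, so every term $P^{(i)}$ contains $H$ and does not centralize $V$. Here $Y_1=X_1=1$ and $B_2=P$, and the series \eqref{eq:def} never moves.
\end{remark}

\section{The derived length}\label{sec:dl}

The ascending series has reached $X$ after $r$ steps. It remains to see that the descending series $B_j$ does not fall too fast. The group $B_j/B_{j+1}$ acts faithfully on $X_j$, and although the factors $Y_i/Y_{i-1}$ may be large, $B_j$ sees only a short chain in $X_j$.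

\begin{lemma}\label{lem:factors}
We have $P'\le B_2$, and $\gamma_3(B_j)\le B_{j+1}$ for $j\ge2$. Consequently $P^{(2j-3)}\le B_j$ for $j\ge2$.
\end{lemma}

\begin{proof}
By \eqref{eq:basic}, $[X_1,P,P]\le[Y_1,B_1]\le Y_0=1$, so Lemma~\ref{lem:chain} gives $P'\le C_P(X_1)=B_2$. For $j\ge2$ consider the chain $X_j\ge Y_j\ge Y_{j-1}\ge1$. By \eqref{eq:basic} and \eqref{eq:kill},
\[
[X_j,B_j]\le Y_j,\qquad[Y_j,B_j]\le Y_{j-1},\qquad[Y_{j-1},B_j]=1,
\]
so $[X_j,{}_3B_j]=1$, and Lemma~\ref{lem:chain} gives $\gamma_3(B_j)\le C_P(X_j)=B_{j+1}$. Then $B_j''\le\gamma_4(B_j)\le\gamma_3(B_j)\le B_{j+1}$, and the last statement follows by induction from $P^{(1)}\le B_2$.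
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(a) By Corollary~\ref{cor:end} and \eqref{eq:kill}, which applies since $r\ge2$, we have $[X,B_r,B_r]\le[Y_{r-1},B_r]=1$. So $B_r'$ centralizes $X$ by Lemma~\ref{lem:chain}, and $P^{(2r-2)}\le B_r'$ by Lemma~\ref{lem:factors}.

(b) Let $X=P$. Part (a) alone places $P^{(2r-2)}$ in $Z(P)$, which gives only $\operatorname{dl}(P)\le2r-1$. To gain one step we use that the groups $B_j$ now lie in $X$, so that the lower central series of $B_{r-1}$ can be continued through the subgroups $Y_j$.

If $r=2$, then $\gamma_4(P)=1$ by Proposition~\ref{prop:two}, and $P''\le\gamma_4(P)=1$. Let $r\ge3$ and $B=B_{r-1}$, where $r-1\ge2$. Then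
\begin{align*}
\gamma_3(B)&\le B_r &&\text{by Lemma~\ref{lem:factors},}\\
\gamma_4(B)&\le[B_r,X]\le Y_{r-1} &&\text{by Corollary~\ref{cor:end}, as }B\le X,\\
\gamma_5(B)&\le[Y_{r-1},B_{r-1}]\le Y_{r-2} &&\text{by \eqref{eq:basic},}\\
\gamma_6(B)&\le[Y_{r-2},B_{r-1}]=1 &&\text{by \eqref{eq:kill}.}
\end{align*}
So $B_{r-1}$ has class at most $5$, and $B_{r-1}^{(3)}\le\gamma_8(B_{r-1})=1$. By Lemma~\ref{lem:factors}, $P^{(2r-5)}\le B_{r-1}$, hence $P^{(2r-2)}=1$. The statements on the factors $B_j/B_{j+1}$ are the first two assertions of Lemma~\ref{lem:factors}.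
\end{proof}

\section{Orbit sizes, Fitting subgroups and solvable groups}\label{sec:cons}

The first application takes $X$ smaller than $P$, the second takes $P$ smaller than $\Gamma$.

\begin{corollary}\label{cor:orbits}
Let a finite $p$-group $H$ act by automorphisms on a finite abelian $p$-group $V$ with exactly $r\ge2$ orbit sizes. Then $\operatorname{dl}(H/C_H(V))\le2r-2$.
\end{corollary}

\begin{proof}
Take $\Gamma=P=V\rtimes H$ and $X=V$. Since $V$ is abelian, the $\Gamma$-classes in $V$ are the $H$-orbits. Since $P$ is a $p$-group, it is nilpotent, so $[V,{}_nP]\le\gamma_{n+1}(P)=1$ for large $n$. By Theorem~\ref{thm:general}(a), $H^{(2r-2)}\le P^{(2r-2)}$ centralizes $V$.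
\end{proof}

Recall that the Fitting subgroup $F(G)$ is the largest nilpotent normal subgroup of $G$.

\begin{corollary}\label{cor:fitting}
If a finite group $G$ has $k\ge2$ class sizes, then every nilpotent normal subgroup of $G$, in particular $F(G)$, has derived length at most $2k-2$.
\end{corollary}

\begin{proof}
Let $P$ be such a subgroup and let $r\le k$ be the number of $G$-class sizes of its elements. If $r=1$, then $P$ is central in $G$, hence abelian. If $r\ge2$, Theorem~\ref{thm:general}(b) with $\Gamma=G$ gives $\operatorname{dl}(P)\le2r-2\le2k-2$.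
\end{proof}

\begin{corollary}\label{cor:solvable}
The derived length of a finite solvable group is bounded by a function of its number $k$ of class sizes, linear in $k$.
\end{corollary}

\begin{proof}
For $k=1$ the group is abelian. Let $k\ge2$. By a theorem of Keller \cite{keller}, for solvable $G$ the derived length of $G/F(G)$ is bounded by a universal function of $k$ that is logarithmic in $k$. Combine this with $\operatorname{dl}(G)\le\operatorname{dl}(G/F(G))+\operatorname{dl}(F(G))$ and Corollary~\ref{cor:fitting}.
\end{proof}

\section{Groups with few class sizes and large derived length}\label{sec:lower}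

For a lower bound we want groups whose centralizers are easy to compute and whose derived length is as large as the class $c$ allows. Both hold when the group satisfies no relations beyond nilpotence: then the class size of an element depends only on its position in the lower central series. We obtain such a group from a free nilpotent Lie algebra by the Lazard correspondence, realized inside a truncated associative algebra. In this section $[a,b]=ab-ba$ is the Lie bracket, and group commutators are written out.

Let $T=\bigoplus_{n\ge0}T_n$ be the free associative algebra over $\mathbb{F}_p$ on $x,y,z$; the monomials of degree $n$ form a basis of $T_n$. Let $F$ be the Lie subalgebra generated by $x,y,z$. It is spanned by iterated brackets of the generators, which are homogeneous, so $F=\bigoplus_{n\ge1}F_n$ with $F_n=F\cap T_n$. We use three standard facts.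
\begin{itemize}
\item[(1)] $F$ is the free Lie algebra on $x,y,z$.
\item[(2)] (Shirshov--Witt.) Every subalgebra of a free Lie algebra over a field is free. A free Lie algebra on at least two generators is not abelian, so a nonzero abelian subalgebra of $F$ is one-dimensional.
\item[(3)] (Baker--Campbell--Hausdorff.) In noncommuting formal variables $s,t$ over $\mathbb{Q}$ we have $\log(e^se^t)=\sum_{n\ge1}H_n(s,t)$, where $H_n$ is a linear combination of iterated brackets of $n$ letters from $\{s,t\}$ whose coefficients have denominators divisible only by primes at most $n$.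
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
\emph{The group.} Let $\overline T=T/\bigoplus_{n>c}T_n$, identified as a vector space with $\bigoplus_{n\le c}T_n$, and let $J=\bigoplus_{1\le n\le c}T_n$. Then $J^n$ is spanned by the monomials of degree at least $n$, and $J^{c+1}=0$. The image $L=\bigoplus_{n=1}^cF_n$ of $F$ is the free nilpotent Lie algebra of class $c$ on $x,y,z$. Put $L_{\ge n}=L\cap J^n$ and $d_n=\dim F_n$. Since $p>c$, the polynomials
\[
\exp u=\sum_{n=0}^c\frac{u^n}{n!},\qquad \log(1+u)=\sum_{n=1}^c\frac{(-1)^{n-1}u^n}{n}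
\]
define mutually inverse bijections between $J$ and the group $1+J$. By (3), whose terms of degree at most $c$ have denominators prime to $p$, we have $\exp u\exp v=\exp\bigl(\sum_{n\le c}H_n(u,v)\bigr)\in\exp L$ for $u,v\in L$. So $G=\exp L$ is a subgroup of $1+J$, of order $p^{\dim L}$. Since $u$ and $\exp u$ are polynomials in each other, $\exp u$ and $\exp w$ commute if and only if $[u,w]=0$. Hence the class of $\exp u$ in $G$ has size $|L:C_L(u)|$, where $C_L(u)=\{w\in L:[u,w]=0\}$.

\emph{Centralizers.} Let $u\in L_{\ge i}\setminus L_{\ge i+1}$ with $1\le i\le c$, and let $u_i\ne0$ be its component of degree $i$. We claim that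
\begin{equation}\label{eq:cent}
C_L(u)=\mathbb{F}_pu+L_{\ge c+1-i}.
\end{equation}
The right side centralizes $u$ because $J^{c+1}=0$. Conversely, let $w\in C_L(u)$ lie outside $L_{\ge c+1-i}$, and let $w_j\ne0$ be its lowest component, so $i+j\le c$. The component of $[u,w]$ of degree $i+j$ is $[u_i,w_j]$, and no truncation occurs in this degree, so $[u_i,w_j]=0$ in $F$. By (2) the abelian subalgebra spanned by $u_i$ and $w_j$ is one-dimensional, so $j=i$ and $w_i=\lambda u_i$ with $\lambda\in\mathbb{F}_p$. The element $w-\lambda u$ centralizes $u$ and lies in $L_{\ge i+1}$. If it were outside $L_{\ge c+1-i}$, the same argument would show that its lowest component has degree $i$, which is false. This proves \eqref{eq:cent}.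

\emph{Class sizes.} The element $u$ lies outside $L_{\ge c+1-i}$ exactly when $2i\le c$. By \eqref{eq:cent} the class of $\exp u$ has size $p^{\beta_i}$, where
\begin{equation}\label{eq:beta}
\beta_i=d_1+\dots+d_{c-i}-\varepsilon_i,\qquad \varepsilon_i=\begin{cases}1&\text{if }2i\le c,\\0&\text{otherwise.}\end{cases}
\end{equation}
We have $d_n\ge3$ for all $n$. Indeed $d_1=3$, and for $n\ge2$ the left-normed brackets $[y,x,\dots,x]$, $[z,x,\dots,x]$, $[z,y,\dots,y]$ of degree $n$ contain the monomials $yx^{n-1}$, $zx^{n-1}$, $zy^{n-1}$, respectively, with coefficient $1$, and they involve three different pairs of variables, so they are linearly independent. Thus every $i$ with $1\le i\le c$ occurs, and $\beta_i-\beta_{i+1}\ge d_{c-i}-1\ge2$ for $1\le i<c$. Since $\beta_c=0$, the identity element contributes no further size, and $G$ has exactly $c$ class sizes.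

\emph{Derived length.} Let $g=1+a$ and $h=1+b$ with $a\in J^i$, $b\in J^j$ and $i,j\ge1$. Then $gh-hg=[a,b]$, so
\begin{equation}\label{eq:gcomm}
g^{-1}h^{-1}gh=1+(hg)^{-1}[a,b]\equiv 1+[a,b]\pmod{J^{i+j+1}},
\end{equation}
and $[a,b]\in J^{i+j}$. The sets $1+J^n$ are subgroups, so induction gives $G^{(m)}\le1+J^{2^m}$, which is trivial when $2^m>c$. Hence $\operatorname{dl}(G)\le\lfloor\log_2c\rfloor+1$.

For the converse we show by induction on $m$ that, if $n=2^m\le c$, there are linearly independent $a_1,a_2,a_3\in T_n$ such that $G^{(m)}$ contains elements congruent to $1+a_1$, $1+a_2$, $1+a_3$ modulo $J^{n+1}$. For $m=0$ take $\exp x$, $\exp y$, $\exp z$. Suppose the statement holds for $m$ and $2n\le c$. Multiplication identifies $T_n\otimes T_n$ with $T_{2n}$, so the nine products $a_sa_t$ are linearly independent, and therefore so are $[a_1,a_2]$, $[a_1,a_3]$, $[a_2,a_3]$. By \eqref{eq:gcomm}, the group commutators of the three given elements of $G^{(m)}$ are congruent modulo $J^{2n+1}$ to $1+[a_1,a_2]$, $1+[a_1,a_3]$, $1+[a_2,a_3]$. This completes the induction. So $G^{(m)}\ne1$ whenever $2^m\le c$, and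 $\operatorname{dl}(G)=\lfloor\log_2c\rfloor+1$.
\end{proof}

\begin{remark}
The construction and formula \eqref{eq:beta} hold equally for two generators $x,y$, but then $d_1=2$ and $d_2=1$, and consecutive $\beta_i$ can coincide. For $c=3$ and $p\ge5$ we get $\beta_1=2+1-1=2$, $\beta_2=2$ and $\beta_3=0$, so this group has only the class sizes $1$ and $p^2$. Its class is $3$: by \eqref{eq:gcomm}, $\gamma_3(G)$ contains $1+[y,x,x]\ne1$ and $\gamma_4(G)\le 1+J^4=1$. So the bound in Proposition~\ref{prop:two} is attained.
\end{remark}

\begin{thebibliography}{9}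

\bibitem{source}
\emph{Conjugacy class sizes in finite groups},
\texttt{https://homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DF7F52FDC441846307BC074059A508DE/\allowbreak S1446788708000906a.pdf/\allowbreak conjugacy-class-sizes-\allowbreak in-finite-groups.pdf}

\bibitem{keller}
T.~M.~Keller, \emph{Derived length and conjugacy class sizes}, Adv. Math. 199 (2006), 88--103.

\end{thebibliography}
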